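# Continuous Borel representations of Borel families of preference orders

## 1. Preference orders that depend on a parameter

**Definition 1 (preference order).** A preference order on a set $Y$ is a binary relation $\preceq$ that is transitive, reflexive and total. We write $x\prec y$ if $x\preceq y$ and not $y\preceq x$, and $x\sim y$ if $x\preceq y$ and $y\preceq x$. The class of $x$ is $[x]=\{y:x\sim y\}$. The classes are linearly ordered by $\preceq$.

Any function $u:Y\to\mathbb R$ gives one: $x\preceq y\iff u(x)\le u(y)$. Points on the same level of $u$ are equivalent but need not be equal.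

**Definition 2 (continuity).** A preference order $\preceq$ on a topological space $Y$ is continuous if for every $x\in Y$ the sets $\{y:y\preceq x\}$ and $\{y:x\preceq y\}$ are closed in $Y$.

If $u$ above is continuous, so is the order it defines. The lexicographic order on $[0,1]^2$ is not continuous: the points $(\frac12-\frac1n,1)$, $n\ge2$, lie below $(\frac12,\frac12)$, but their limit $(\frac12,1)$ does not.

**Definition 3 (section-wise continuous Borel preference order).** Let $T,X$ be Polish spaces. For each $t\in T$ let $B_t$ be a nonempty subset of $X$ and $\preceq_t$ a preference order on $B_t$. Put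
$$E=\{(t,x,y):x\preceq_t y\}\subseteq T\times X\times X,\qquad E_t=\{(x,y):x\preceq_t y\},\qquad B=\{(t,x):x\in B_t\}.$$
We call $E$ a section-wise continuous Borel preference order if $E$ is a Borel subset of $T\times X\times X$ and each $E_t$ is a continuous preference order on $B_t$, where $B_t$ carries the subspace topology from $X$.

In that case $B=\{(t,x):(t,x,x)\in E\}$ is Borel, being the preimage of $E$ under a continuous map. Note that $B_t$ is an arbitrary Borel set; nothing makes it closed or compact.

**Example 1.** Let $T=X=[0,1]$, $B_t=[0,1]$, and $x\preceq_t y\iff\max(x,t)\le\max(y,t)$. Then $E$ is closed and each $E_t$ is continuous. The points of $[0,t]$ form one class, and above $t$ the order is the usual one.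

**Definition 4 (representation).** A representation of $E$ is a function $f:B\to\mathbb R$ such that for every $t\in T$ and all $x,y\in B_t$
$$x\preceq_t y\iff f(t,x)\le f(t,y).\tag{1}$$
It is section-wise continuous if $f(t,\cdot)$ is continuous on $B_t$ for every $t$, and Borel if $f$ is Borel measurable on $B$.

In Example 1, $f(t,x)=\max(x,t)$ is a section-wise continuous Borel representation. By totality, (1) is equivalent to the two implications
$$x\preceq_t y\Rightarrow f(t,x)\le f(t,y),\qquad x\prec_t y\Rightarrow f(t,x)<f(t,y).\tag{2}$$
We call a function with the first property monotone.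

**Definition 5 (well-founded).** A preference order is well-founded (a prewellordering) if the linear order it induces on classes is a well-ordering.

The usual order on $\omega$ is well-founded. In Example 1, $E_t$ is not well-founded for $t<1$: the points of $(t,1]$ are pairwise inequivalent, and there is no least one among them.

Now the question. Suppose the order varies with $t$ in a Borel way, and each single order is continuous. Can we choose numerical scales $f(t,\cdot)$ that are continuous for each $t$ and, taken together, Borel in $(t,x)$? It is known that the answer is yes if in addition each $E_t$ is well-founded. In the paper "Representations Of Well-Founded Preference Orders" (http://www.wmst.unt.edu/~mauldin/papers/no48.pdf), Question (1) of R. D. Mauldin's paper "Measurable representations of preference orders" is stated to remain open. In the form available to us it asks whether every section-wise continuous Borel preference order has a section-wise continuous Borel ...; the sentence is cut off there, and the last word, read from the context, is "representation". The answer to the question so read is yes.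

**Theorem 1.** Let $T,X$ be Polish and $E$ a section-wise continuous Borel preference order. Then there is a Borel $f:B\to[0,1]$ with $f(t,\cdot)$ continuous on $B_t$ for every $t$, and $x\preceq_t y\iff f(t,x)\le f(t,y)$ for all $t\in T$, $x,y\in B_t$.

Sections 2–10 prove this. Section 11 extends it (Theorem 2), and Section 12 shows where it breaks down (Theorem 3).

## 2. Analytic sets and the separation theorems of Lusin and Novikov

A subset of a Polish space is analytic if it is empty or a continuous image of a Polish space; equivalently, a set $A\subseteq Z$ is analytic if and only if it is the projection of a closed subset of $Z\times\omega^\omega$. It is coanalytic if its complement is analytic. In Sections 2–10, "Borel", "analytic" and "coanalytic" refer to subsets of a finite product of copies of $T$, $X$ and other named Polish spaces. We use two facts.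

* **(F1)** Borel sets are analytic. Analytic sets are closed under countable unions, countable intersections, finite products, projections, and preimages under continuous maps.
* **(F2)** (Novikov separation; Kechris, *Classical Descriptive Set Theory*, Theorem 28.5.) If $A_0,A_1,\dots$ are analytic and $\bigcap_nA_n=\emptyset$, there are Borel sets $A_n'\supseteq A_n$ with $\bigcap_nA_n'=\emptyset$.

From (F2) we get Lusin's theorem: disjoint analytic sets $P,Q$ are separated by a Borel set $D$, that is, $P\subseteq D$ and $D\cap Q=\emptyset$. Apply (F2) to $P,Q,Q,Q,\dots$ to get Borel sets $P',Q_1',Q_2',\dots$ with empty intersection. Then $P'\supseteq P$ misses $\bigcap_nQ_n'\supseteq Q$, so $D=P'$ works. If $P\subseteq B$, we may intersect $D$ with the Borel set $B$. Thus for disjoint analytic $P,Q\subseteq B$ there is a Borel $D$ with $P\subseteq D\subseteq B\setminus Q$.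

Projections of Borel sets are analytic and need not be Borel. This is the whole difficulty, as the next example shows.

**Example 2.** Let $T=2^\omega$, let $W\subseteq T$ be analytic and not Borel, and let $R\subseteq T\times\omega^\omega$ be closed with projection $W$. Let $X=\omega^\omega\sqcup\{a\}$ with $a$ isolated. Put $B_t=\{a\}\cup R_t$, let all points of $R_t$ be equivalent, and put $a\prec_t y$ for $y\in R_t$. Then
$$E=\{(t,x,y):(t,x),(t,y)\in B,\ x=a\text{ or }y\neq a\}$$
is Borel. The classes $\{a\}$ and $R_t$ are clopen in $B_t$, so each $E_t$ is continuous. The function that is $0$ at $a$ and $1$ on $R_t$ is a section-wise continuous Borel representation. Still, the set of $t$ for which $E_t$ has only one class is $T\setminus W$, which is not Borel. Hence we cannot split $T$ into Borel pieces according to the number of classes.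

We fix notation for the rest of the notes:
$$S=\{(t,x,y):(t,x),(t,y)\in B,\ x\prec_t y\}=\{(t,x,y):(t,x),(t,y)\in B,\ (t,y,x)\notin E\}.$$
The two descriptions agree by totality, so $S$ is Borel. Let $(U_n)_{n\ge1}$ be a countable base of $X$.

## 3. Countable discrete $X$, and families with at most two classes

**Countable discrete $X$.** Say $X\subseteq\omega$. Put $f(t,x)=\sum\{2^{-m-1}:m\in B_t,\ m\prec_t x\}$. Each set $\{t:m\in B_t,\ x\in B_t,\ m\prec_t x\}$ is a section of $S$, so $f$ is Borel. Continuity is automatic. If $x\preceq_t y$, every $m$ counted for $x$ is counted for $y$. If $x\prec_t y$, then $m=x$ is counted for $y$ and not for $x$. So (2) holds.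

**At most two classes in each section.** Let
$$L=\{(t,x):\exists y\ x\prec_t y\},\qquad U=\{(t,y):\exists x\ x\prec_t y\}.$$
They are projections of $S$, so they are analytic. They are disjoint, since a point in both would give three classes. By Lusin there is a Borel $D_0$ with $L\subseteq D_0\subseteq B\setminus U$. On a section with two classes, $(D_0)_t=L_t$ is the lower class. It is clopen, since $L_t=\{y:y\preceq_t x\}$ for any $x\in L_t$ and $B_t\setminus L_t=U_t=\{z:y\preceq_t z\}$ for any $y\in U_t$ are both closed. On a section with one class, $L_t=U_t=\emptyset$, and $(D_0)_t$ may be any subset of $B_t$. So $1_{B\setminus D_0}$ may be neither constant nor continuous there. By Example 2 we cannot repair this by treating the one-class sections separately.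

What helps is to enlarge $D_0$ to the set ${\downarrow}D_0$ of all points that lie $\preceq_t$ a point of $(D_0)_t$. This set is analytic and still misses $U$. Separate it from $U$ by a Borel $D_1$, enlarge again, and so on. The union $D=\bigcup_iD_i$ is Borel, misses $U$ and satisfies ${\downarrow}D=D$. So $D_t$ is $\emptyset$ or $B_t$ on one-class sections, and $1_{B\setminus D}$ is the desired representation. We will do this in general in Lemma 3.

## 4. The weighted sum over basic open sets

For a single order on a space with a countable base there is a natural formula for a representation. Let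
$$Q_n=\{(t,y)\in B:u\prec_t y\text{ for all }u\in U_n\cap B_t\},\qquad f_0(t,y)=\sum\{3^{-n}:n\ge 1,\ (t,y)\in Q_n\}.\tag{3}$$
This is a representation. If $x\preceq_t y$ and $(t,x)\in Q_n$, then $(t,y)\in Q_n$. If $x\prec_t y$, then $\{u\in B_t:u\prec_t y\}$ is relatively open, being the complement in $B_t$ of the closed set $\{u:y\preceq_t u\}$, and it contains $x$. So there is $n$ with $x\in U_n$ and $(t,y)\in Q_n$; for this $n$, $(t,x)\notin Q_n$. Hence (2) holds. But $f_0$ fails both regularity requirements.

It need not be Borel. The definition of $Q_n$ quantifies over all $u\in U_n\cap B_t$, so it is only coanalytic in general. Take Example 2 and a base with $U_m=\omega^\omega$ for some $m$. Nothing is $\prec_t a$, so $(t,a)\in Q_n$ if and only if $U_n\cap B_t=\emptyset$. In particular $\{t:(t,a)\in Q_m\}=\{t:R_t=\emptyset\}=T\setminus W$. The map $J\mapsto\sum_{n\in J}3^{-n}$ is a homeomorphism from the space of subsets of $\{1,2,\dots\}$ onto a compact subset of $\mathbb R$. So if $t\mapsto f_0(t,a)$ were Borel, then $J(t)=\{n:(t,a)\in Q_n\}$ would be a Borel function of $t$, and $\{t:m\in J(t)\}=T\setminus W$ would be Borel. It is not.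

One might hope to replace the quantifier over $u$ by a countable one, using Borel maps $\sigma_k:T\to X$ such that $\{\sigma_k(t):k\in\omega\}$ is a dense subset of $B_t$ for every $t$. In Example 2 no such maps exist. Since $R_t$ is open in $B_t$, we would get $W=\bigcup_k\{t:\sigma_k(t)\in\omega^\omega\}$, which is Borel.

It need not be continuous. Let $T$ be a point and $X=B_t=[0,1]$ with the usual order, with $U_n=[0,\frac12)$ in the base. Then $\frac12\in(Q_n)_t$, and no $y<\frac12$ is, so $f_0$ jumps by at least $3^{-n}$ at $\frac12$.

What survives is the countable list of reasons: the sets $\{(t,x,y)\in S:x\in U_n,\ (t,y)\in Q_n\}$ cover $S$. Each of them is only coanalytic, but the set $S$ that they cover is Borel. To represent $E$ we do not need the reasons themselves. It is enough to have smaller, better sets that still cover $S$, and Novikov's theorem gives exactly this. The next section turns this into a lemma. We then use it repeatedly, always in the same situation: countably many conditions on $t$, each coanalytic, at least one of which holds wherever we need it.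

The target is a countable family of Borel, section-wise continuous, monotone functions $g_n:B\to[0,1]$ such that every strict pair $x\prec_t y$ is separated by some $g_n$. Then $\sum2^{-n}g_n$ finishes the proof. To build the $g_n$ we first separate strict pairs by Borel lower sets (Section 7), then by pairs of disjoint closed sets (Section 8), and finally run a Urysohn construction (Section 9).

## 5. Trimming coanalytic covers

**Lemma 1 (trimming).** Let $Y$ be Polish, $G\subseteq T\times Y$ analytic, $Z_k\subseteq T$ coanalytic and $H_k\subseteq T\times Y$ Borel, with $k$ in a countable index set, and suppose $G\subseteq\bigcup_k(Z_k\times Y)\cap H_k$. Then there are Borel $C_k\subseteq Z_k$ with $G\subseteq\bigcup_k(C_k\times Y)\cap H_k$. In particular, taking $Y$ a point, $G=T$ and $H_k=T$: if $T=\bigcup_kZ_k$, then $T=\bigcup_kC_k$ for some Borel $C_k\subseteq Z_k$.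

*Proof.* **Step 1: apply Novikov to the failures.** We translate "covering" into "empty intersection of analytic sets". The set
$$A_k=G\setminus\big((Z_k\times Y)\cap H_k\big)=G\cap\Big(\big((T\setminus Z_k)\times Y\big)\cup\big((T\times Y)\setminus H_k\big)\Big)$$
is analytic, and $\bigcap_kA_k=\emptyset$ by the covering hypothesis. Choose Borel $A_k'\supseteq A_k$ with $\bigcap_kA_k'=\emptyset$. (If the index set is finite, repeat one of the sets infinitely often and intersect the Borel sets obtained for its copies.)

**Step 2: project and separate.** We now get Borel sets of parameters. The set $G\setminus A_k'$ is analytic and contained in $G\setminus A_k\subseteq(Z_k\times Y)\cap H_k$. So its projection to $T$ is an analytic subset of $Z_k$, disjoint from the analytic set $T\setminus Z_k$. By Lusin there is a Borel $C_k$ that contains this projection and is contained in $Z_k$.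

**Step 3: check the covering.** Let $g\in G$ and choose $k$ with $g\notin A_k'$. Then $g\in G\setminus A_k'$, so $g\in H_k$ and the $T$-coordinate of $g$ is in $C_k$. $\square$

## 6. Lower sets, closed hulls and monotone separation

**Definition 6 (sections).** For $A\subseteq B$ let $A_t=\{x:(t,x)\in A\}$, and for $C\subseteq T$ let $A|C=A\cap(C\times X)$. The set $A$ is decreasing (increasing) if every $A_t$ is a lower (upper) set of $\preceq_t$. It is closed (open) in sections if every $A_t$ is relatively closed (open) in $B_t$. Put
$${\downarrow}A=\{(t,z):\exists w\,[(t,w)\in A,\ z\preceq_t w]\},\qquad{\uparrow}A=\{(t,z):\exists w\,[(t,w)\in A,\ w\preceq_t z]\},$$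
and let $\operatorname{cl}A\subseteq B$ be the set with sections $\overline{A_t}\cap B_t$.

In Example 1 let $A=\{(t,x):x<\frac12\}$. For $t<\frac12$ the section $[0,\frac12)$ is a lower set. For $t\ge\frac12$ it is not, because all points of $[0,t]$ are equivalent. The sections of ${\downarrow}A$ are $[0,\frac12)$ for $t<\frac12$ and $[0,t]$ for $t\ge\frac12$, so ${\downarrow}A$ is decreasing and neither open nor closed in sections.

The complement in $B$ of a decreasing set is increasing, and vice versa. Empty sections are decreasing, increasing, open and closed. Lower and upper sets are unions of classes. We will often use this: if $A$ is decreasing, $z\in B_t\setminus A_t$ and $w\in A_t$, then $w\prec_t z$ (otherwise $z\preceq_t w$, which puts $z$ in $A_t$).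

If $A\subseteq B$ is analytic, so are ${\downarrow}A$, ${\uparrow}A$ and $\operatorname{cl}A$, and all are subsets of $B$. For ${\downarrow}A$, project $\{(t,z,w):(t,w)\in A,\ (t,z,w)\in E\}$; ${\uparrow}A$ is similar. A point $(t,x)\in B$ lies in $\operatorname{cl}A$ if and only if every $U_n$ containing $x$ meets $A_t$. So, with $\pi_T$ the projection to $T$,
$$\operatorname{cl}A=B\cap\bigcap_n\Big[\big(T\times(X\setminus U_n)\big)\cup\big(\pi_T(A\cap(T\times U_n))\times X\big)\Big].\tag{4}$$

**Definition 7 (closed hulls).** For increasing $A$ put $A^+={\uparrow}\operatorname{cl}A$. For decreasing $A$ put $A^-={\downarrow}\operatorname{cl}A$.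

Why both operations? Let $T$ be a point and $B_t=([0,1]\times\{0\})\cup\{(\frac12,1)\}\subseteq\mathbb R^2$, ordered by the first coordinate. The upper set $A=(\frac12,1]\times\{0\}$ has closure $[\frac12,1]\times\{0\}$, which is not an upper set: it omits $(\frac12,1)\sim(\frac12,0)$. The hull $A^+$ is the set of points with first coordinate at least $\frac12$. Here it is closed. That ${\uparrow}$ of a closed set is closed is false in general. In $([0,1]\times\{0\})\cup\{(\frac1n,n):n\ge1\}$, again ordered by the first coordinate, the set $\{(\frac1n,n):n\ge1\}$ is closed, while its upward closure is the set of points with positive first coordinate. That set is not closed, since $(\frac1n,0)\to(0,0)$. The next lemma says that this does not happen when we start with an upper set.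

Hulls are formed section by section, so they commute with restriction to $C\subseteq T$.

**Lemma 2 (hulls).** If $A\subseteq B$ is increasing, then $A^+$ is increasing and closed in sections, and it is the least such set containing $A$. Dually, if $A$ is decreasing, then $A^-$ is the least decreasing set that is closed in sections and contains $A$. If $A$ is analytic, so is $A^+$ (respectively $A^-$). For increasing sets only the closedness of the sets $\{y:x\preceq_t y\}$ is used.

*Proof.* **Step 1: reduce to closedness.** We dispose of everything except that $A^+$ is closed. Analyticity was shown above. $A^+$ is increasing and contains $A$. Any increasing set that is closed in sections and contains $A$ contains $\operatorname{cl}A$, hence ${\uparrow}\operatorname{cl}A=A^+$.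

**Step 2: find a neighborhood of each point outside $A^+$.** Fix $t$ and drop it from the notation. Let $z\in B\setminus A^+$. By totality, every point of $\operatorname{cl}A$ is $\succ z$. We need an open neighborhood of $z$ in $B$ that misses $A^+$.

*Case 1: there is $v\succ z$ with $v\preceq a$ for all $a\in A$.* The set $\{y:v\preceq y\}$ is closed and increasing and contains $A$, so it contains $A^+$. Its complement is open, contains $z$ and misses $A^+$.

*Case 2: there is no such $v$.* Then for every $v\succ z$ there is $a\in A$ with $a\prec v$, and $v\in A$ since $A$ is increasing. Hence $A\subseteq\operatorname{cl}A\subseteq\{y:y\succ z\}\subseteq A$. So $A$ is closed, $A^+={\uparrow}A=A$, and the complement of $A$ is an open neighborhood of $z$ that misses $A^+$.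

**Step 3: the dual.** Reversing all orders turns decreasing sets into increasing ones and $A^-$ into $A^+$. $\square$

**Lemma 3 (monotone separation).** Let $P,Q\subseteq B$ be disjoint analytic sets, $P$ decreasing and $Q$ increasing.

(a) There is a Borel decreasing $D$ with $P\subseteq D\subseteq B\setminus Q$.

(b) If $Q$ is closed in sections, $D$ can be taken open in sections.

(c) If $P$ is closed in sections, $D$ can be taken closed in sections.

*Proof.* **Step 1: proof of (a), by alternately separating and closing downward.** This is the construction from Section 3. By Lusin choose a Borel $D_0$ with $P\subseteq D_0\subseteq B\setminus Q$. Suppose a Borel $D_i\subseteq B\setminus Q$ is given. The set ${\downarrow}D_i$ is analytic. It is disjoint from $Q$: if $z\preceq_t d$ with $d\in(D_i)_t$ and $z\in Q_t$, then $d\in Q_t$ because $Q$ is increasing, a contradiction. So Lusin gives a Borel $D_{i+1}$ with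
$${\downarrow}D_i\subseteq D_{i+1}\subseteq B\setminus Q.$$
Let $D=\bigcup_iD_i$, a Borel set. Then ${\downarrow}D=\bigcup_i{\downarrow}D_i\subseteq\bigcup_iD_{i+1}\subseteq D$, so $D$ is decreasing. Also $P\subseteq D\subseteq B\setminus Q$.

**Step 2: open Borel separators, for (b).** Let $Q$ be closed in sections. We show that every analytic $P'\subseteq B\setminus Q$, decreasing or not, is contained in a Borel $O\subseteq B\setminus Q$ that is open in sections. The set $Z_n=\{t:U_n\cap Q_t=\emptyset\}$ is coanalytic, since its complement is the projection of $Q\cap(T\times U_n)$. If $(t,x)\in P'$, then $x$ is a point of $B_t$ outside the relatively closed set $Q_t$, so some $U_n\ni x$ misses $Q_t$. Hence $P'\subseteq\bigcup_nZ_n\times U_n$. Lemma 1 with $Y=X$, $G=P'$ and $H_n=T\times U_n$ gives Borel $C_n\subseteq Z_n$ with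
$$P'\subseteq O:=B\cap\bigcup_n(C_n\times U_n).$$
This $O$ is Borel and open in sections, and it misses $Q$ because $C_n\subseteq Z_n$.

**Step 3: proof of (b).** We repeat Step 1 with open separators. Use Step 2 to choose $D_0\supseteq P$ and each $D_{i+1}\supseteq{\downarrow}D_i$ Borel, contained in $B\setminus Q$ and open in sections. The union $D$ is then also open in sections.

**Step 4: proof of (c), by reversing the orders.** The family of reversed orders has the Borel set $\{(t,x,y):(t,y,x)\in E\}$ as its graph. For it, $Q$ is decreasing and $P$ is increasing and closed in sections. So (b), with the roles of $P$ and $Q$ exchanged, gives a Borel $D'$ that is open in sections, increasing for the original orders, with $Q\subseteq D'\subseteq B\setminus P$. Put $D=B\setminus D'$. $\square$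

Lemma 3 does not use the continuity of the orders at all. The topology enters only through the hypotheses on $P$ and $Q$.

## 7. A countable family of Borel lower sets that separates strict pairs

**Lemma 4.** There are Borel decreasing sets $D_1,D_2,\dots\subseteq B$ such that whenever $x\prec_t y$ there is $n$ with $x\in(D_n)_t$ and $y\notin(D_n)_t$. Only the closedness of the sets $\{y:x\preceq_t y\}$ is used.

*Proof.* **Step 1: shrink the coanalytic sets $Q_n$ of (3).** The aim is to replace $Q_n$ by an analytic subset without losing any strict pair. The set
$$B\setminus Q_n=\{(t,y)\in B:\exists u\in U_n\cap B_t,\ y\preceq_t u\}$$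
is analytic. We saw in Section 4, using only that $\{u:y\preceq_t u\}$ is closed in $B_t$, that whenever $x\prec_t y$ there is $n$ with $x\in U_n$ and $(t,y)\in Q_n$. So the sets
$$A_n=S\setminus\{(t,x,y):x\in U_n,\ (t,y)\in Q_n\}=S\cap\big(\{x\notin U_n\}\cup\{(t,y)\in B\setminus Q_n\}\big)$$
are analytic with empty intersection. By Novikov there are Borel $A_n'\supseteq A_n$ with $\bigcap_nA_n'=\emptyset$. Let $R_n$ be the image of $S\setminus A_n'$ under $(t,x,y)\mapsto(t,y)$. It is analytic. Since $S\setminus A_n'\subseteq S\setminus A_n$, we have $R_n\subseteq Q_n$, and $x\in U_n$ for every $(t,x,y)\in S\setminus A_n'$.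

**Step 2: insert a Borel lower set.** Let $P_n={\downarrow}(B\cap(T\times U_n))$, which is analytic and decreasing. The set ${\uparrow}R_n$ is analytic and increasing. The two are disjoint: a common point $(t,z)$ would give $r\preceq_t z\preceq_t u$ with $u\in U_n\cap B_t$ and $(t,r)\in R_n\subseteq Q_n$, contradicting $u\prec_t r$. By Lemma 3(a) there is a Borel decreasing $D_n$ with $P_n\subseteq D_n\subseteq B\setminus{\uparrow}R_n$.

**Step 3: check separation.** Let $(t,x,y)\in S$ and pick $n$ with $(t,x,y)\notin A_n'$. Then $x\in U_n$, so $(t,x)\in P_n\subseteq D_n$. And $(t,y)\in R_n$, so $(t,y)\notin D_n$. $\square$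

Fix such a family $(D_n)_{n\ge1}$. Already $\sum_n2^{-n}1_{B\setminus D_n}$ is a Borel representation. What is missing is continuity.

## 8. Pairs of disjoint closed sets that separate strict pairs

The sets $D_n$ need not be closed or open in sections. Replacing $D_n$ by its hull $D_n^-$ may lose a pair: for the usual order on $[0,1]$ and $D_n=[0,\frac12)$, the pair $x<y=\frac12$ is separated by $D_n$ and not by $D_n^-=[0,\frac12]$. The way around it is to use three sets $D_i,D_j,D_k$ with room between them. If there is no room between $x$ and $y$, the order has a jump there, and some $D_i$ is already clopen at this $t$. Which triple works depends on $t$ in a coanalytic way, so we trim.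

**Lemma 5.** There are countably many pairs $(P_s,Q_s)$ of disjoint Borel sets, $P_s$ decreasing, $Q_s$ increasing, both closed in sections, such that whenever $x\prec_t y$ there is $s$ with $x\in(P_s)_t$ and $y\in(Q_s)_t$.

*Proof.* **Step 1: set up a coanalytic cover of $S$.** For $s=(i,j,k)$ let
$$Z_s=\{t:(D_i^-)_t\subseteq(D_j)_t\ \text{ and }\ ((B\setminus D_k)^+)_t\cap(D_j)_t=\emptyset\},$$
$$H_s=\{(t,x,y):(t,x)\in D_i,\ (t,y)\in B\setminus D_k\}.$$
The set $H_s$ is Borel. The complement of $Z_s$ is the projection to $T$ of the set $(D_i^-\setminus D_j)\cup((B\setminus D_k)^+\cap D_j)$, which is analytic by Lemma 2. So $Z_s$ is coanalytic.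

**Step 2: prove $S\subseteq\bigcup_s(Z_s\times X^2)\cap H_s$.** This shows that some triple always works. Let $x\prec_t y$ and drop $t$.

*Case 1: there are $z_1,z_2$ with $x\prec z_1\prec z_2\prec y$.* By Lemma 4 choose $i,j,k$ with
$$x\in D_i\not\ni z_1,\qquad z_1\in D_j\not\ni z_2,\qquad z_2\in D_k\not\ni y.$$
Since $D_i$ is a lower set without $z_1$, it is contained in $\{w:w\preceq z_1\}$, which is closed and decreasing. So $D_i^-\subseteq\{w:w\preceq z_1\}\subseteq D_j$, the last inclusion because $z_1\in D_j$. Since $z_2\in D_k$, the upper set $B\setminus D_k$ is contained in $\{w:z_2\preceq w\}$, which is closed and increasing. So $(B\setminus D_k)^+\subseteq\{w:z_2\preceq w\}$, and this is disjoint from $D_j$ because $z_2\notin D_j$. Hence $t\in Z_s$. Also $x\in D_i$ and $y\notin D_k$.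

*Case 2: otherwise.* Then at most one class lies strictly between $x$ and $y$. Take $z$ in that class if it exists, and $z=y$ if not. Then $x\prec z\preceq y$ and no element is strictly between $x$ and $z$. Choose $i$ with $x\in D_i\not\ni z$ and let $j=k=i$. Every element of $D_i$ is $\prec z$, hence $\preceq x$. So
$$D_i=\{w:w\preceq x\},\qquad B\setminus D_i=\{w:x\prec w\}=\{w:z\preceq w\},$$
and both are closed. Hence $D_i^-=D_i$ and $(B\setminus D_i)^+=B\setminus D_i$, so $t\in Z_s$. Also $x\in D_i$, and $y\notin D_i$ since $z\preceq y$ and $z\notin D_i$.

**Step 3: trim.** By Lemma 1 with $Y=X^2$ and $G=S$ there are Borel $C_s\subseteq Z_s$ with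
$$S\subseteq\bigcup_s(C_s\times X^2)\cap H_s.\tag{5}$$

**Step 4: replace the hulls, which are only analytic, by Borel sets.** Fix $s=(i,j,k)$ and write $C=C_s$. Because $C\subseteq Z_s$, the set $D_i^-|C$ is disjoint from $(B\setminus D_j)|C$. The former is analytic, decreasing and closed in sections, and the latter is Borel and increasing. Lemma 3(c) gives a Borel decreasing set, closed in sections, that contains $D_i^-|C$ and misses $(B\setminus D_j)|C$. Let $P_s$ be its restriction to $C$. Then $P_s$ is Borel, decreasing and closed in sections, and
$$D_i|C\subseteq P_s\subseteq D_j|C.$$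
Again because $C\subseteq Z_s$, the decreasing Borel set $D_j|C$ is disjoint from $(B\setminus D_k)^+|C$, which is analytic, increasing and closed in sections. Lemma 3(b) gives a Borel decreasing $O$, open in sections, with $D_j|C\subseteq O$ and $O\cap(B\setminus D_k)|C=\emptyset$. Put $Q_s=(B\setminus O)|C$. It is Borel, increasing and closed in sections, and $(B\setminus D_k)|C\subseteq Q_s$. Finally $P_s\cap Q_s=\emptyset$, since $P_s\subseteq D_j|C\subseteq O$.

**Step 5: check separation.** If $(t,x,y)\in S$, use (5) to choose $s$ with $t\in C_s$ and $(t,x,y)\in H_s$. Then $(t,x)\in D_i|C_s\subseteq P_s$ and $(t,y)\in(B\setminus D_k)|C_s\subseteq Q_s$. $\square$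

## 9. Interpolation and Urysohn functions

In the usual proof of Urysohn's lemma one inserts an open set and its closure between a closed set and a larger open set. Here the inserted sets must also be Borel and decreasing. The sets $D_n$ provide candidates. We check that at each $t$ one of countably many candidates works, and trim once more.

**Lemma 6 (interpolation).** Let $P,Q\subseteq B$ be disjoint Borel sets closed in sections, $P$ decreasing and $Q$ increasing. There are Borel decreasing sets $O$ (open in sections) and $F$ (closed in sections) with $P\subseteq O\subseteq F\subseteq B\setminus Q$.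

*Proof.* **Step 1: list the candidates.** Put $D^{(0)}=P$ and $D^{(n)}=(D_n\cup P)\setminus Q$ for $n\ge1$. These are Borel, and $P\subseteq D^{(n)}\subseteq B\setminus Q$. They are decreasing: for $n\ge1$, $D^{(n)}$ is the intersection of the decreasing sets $D_n\cup P$ and $B\setminus Q$. Candidate $n$ is good at $t$ if $t$ belongs to
$$Z_n=\{t:((D^{(n)})^-)_t\cap Q_t=\emptyset\ \text{ and }\ ((B\setminus D^{(n)})^+)_t\cap P_t=\emptyset\}.$$
By Lemma 2, the complement of $Z_n$ is a projection of an analytic set, so $Z_n$ is coanalytic.

**Step 2: prove $T=\bigcup_{n\ge0}Z_n$.** Fix $t$ and drop it. Let $M=B\setminus(P\cup Q)$. It is a union of classes, since $P$ and $Q$ are. We look at how many classes it contains.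

*No class, $M=\emptyset$.* Then $B\setminus P=Q$. Since $P$ and $Q$ are closed, $P^-=P$ and $(B\setminus P)^+=Q^+=Q$, and these are disjoint. So $t\in Z_0$.

*One class, $M=[m]$.* Elements of $P$ are $\prec m$, since $P$ is a lower set without $m$. Elements of $Q$ are $\succ m$ for the dual reason. So $B\setminus P=\{w:m\preceq w\}$ is closed and increasing and equals its own hull, which misses $P$. Also $P^-=P$ misses $Q$. So $t\in Z_0$.

*At least two classes.* Then $M$ contains $m\prec m'$. Choose $n\ge1$ with $m\in D_n\not\ni m'$. As $m\notin Q$ and $m'\notin P$, we have $m\in D^{(n)}\not\ni m'$. Since $D^{(n)}$ is a lower set,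
$$D^{(n)}\subseteq\{w:w\preceq m'\},\qquad B\setminus D^{(n)}\subseteq\{w:m\preceq w\}.$$
The right-hand sides are closed, and decreasing respectively increasing, so they contain the hulls $(D^{(n)})^-$ and $(B\setminus D^{(n)})^+$. The set $\{w:w\preceq m'\}$ misses $Q$, since $m'\notin Q$ and $Q$ is increasing. The set $\{w:m\preceq w\}$ misses $P$, since $m\notin P$ and $P$ is decreasing. So $t\in Z_n$.

**Step 3: glue the candidates.** We make one Borel set out of a Borel choice of $n$. By the last part of Lemma 1 there are Borel $C_n\subseteq Z_n$ with $T=\bigcup_nC_n$. Put $C_n'=C_n\setminus\bigcup_{k<n}C_k$, a Borel partition of $T$, and $D^*=\bigcup_nD^{(n)}|C_n'$. This is a Borel decreasing set with $P\subseteq D^*\subseteq B\setminus Q$. Hulls are formed section by section and $C_n'\subseteq Z_n$, so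
$$(D^*)^-\cap Q=\emptyset,\qquad(B\setminus D^*)^+\cap P=\emptyset.$$

**Step 4: insert $O$ below and $F$ above $D^*$.** Lemma 3(b), applied to $P$ and $(B\setminus D^*)^+$, gives a Borel decreasing $O$, open in sections, with $P\subseteq O\subseteq B\setminus(B\setminus D^*)^+\subseteq D^*$. Lemma 3(c), applied to $(D^*)^-$ and $Q$, gives a Borel decreasing $F$, closed in sections, with $D^*\subseteq(D^*)^-\subseteq F\subseteq B\setminus Q$. $\square$

**Lemma 7 (Urysohn functions).** Let $P,Q$ be as in Lemma 6. There is a Borel $g:B\to[0,1]$, continuous in sections, with $g=0$ on $P$, $g=1$ on $Q$, and $x\preceq_t y\Rightarrow g(t,x)\le g(t,y)$.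

*Proof.* **Step 1: build a dyadic chain.** Put $F_0=P$ and $O_1=B\setminus Q$, so $F_0\subseteq O_1$. We define $O_q\subseteq F_q$ for dyadic $q\in(0,1)$, level by level. Suppose that at some level $F_r\subseteq O_{r'}$ for all consecutive dyadics $r<r'$ of that level, where all these sets are Borel and decreasing, the $F_r$ closed and the $O_{r'}$ open in sections. For each such pair, $F_r$ and $B\setminus O_{r'}$ satisfy the hypotheses of Lemma 6. With $q=(r+r')/2$ we get Borel decreasing sets
$$F_r\subseteq O_q\subseteq F_q\subseteq O_{r'},$$
$O_q$ open and $F_q$ closed in sections. So the hypothesis holds at the next level. In the end $O_q\subseteq F_q$ for all dyadic $0<q<1$. Passing to a level that contains both indices and running along the chain, we get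
$$F_r\subseteq O_{r'}\quad\text{for all dyadic }0\le r<r'\le1.\tag{6}$$
In particular $F_r\subseteq F_{r'}$ for $r<r'<1$.

**Step 2: define $g$ and check that it is Borel and continuous in sections.** Let
$$g(t,x)=\inf\big(\{r\in[0,1)\text{ dyadic}:(t,x)\in F_r\}\cup\{1\}\big).$$
It suffices that the sets $\{g<a\}$ and $\{g>a\}$ are Borel and open in sections for all real $a$. When $a$ is outside the ranges below, they are $\emptyset$ or $B$.

For $0<a\le1$,
$$\{g<a\}=\bigcup_{r<a}F_r=\bigcup_{0<r<a}O_r .$$
The first equality is the definition of the infimum. The second holds because $F_r\subseteq O_{r'}$ for a dyadic $r'$ with $r<r'<a$, and $O_r\subseteq F_r$. The last union is Borel and open in sections.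

For $0\le a<1$,
$$\{g>a\}=\bigcup_{a<r<1}(B\setminus F_r),$$
which is Borel and open in sections. Indeed, if $g(t,x)>a$, pick a dyadic $r\in(a,g(t,x))$; then $(t,x)\notin F_r$. Conversely, if $(t,x)\notin F_r$ with $a<r<1$, then $(t,x)\notin F_{r'}$ for all $r'\le r$, so $g(t,x)\ge r>a$.

**Step 3: check monotonicity and boundary values.** If $x\preceq_t y$ and $(t,y)\in F_r$, then $(t,x)\in F_r$; so $g(t,x)\le g(t,y)$. On $P=F_0$ we have $g=0$. On $Q$ we have $g=1$, since $F_r\subseteq O_1=B\setminus Q$ for all $r<1$. $\square$

## 10. Summing the Urysohn functions: proof of Theorem 1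

*Proof of Theorem 1.* Enumerate the pairs of Lemma 5 as $(P_n,Q_n)_{n\ge1}$. Let $g_n$ be given by Lemma 7 for $(P_n,Q_n)$, and put
$$f=\sum_{n\ge1}2^{-n}g_n.$$
Then $f:B\to[0,1]$ is Borel, and it is continuous in sections because the series converges uniformly. If $x\preceq_t y$, then $g_n(t,x)\le g_n(t,y)$ for all $n$, so $f(t,x)\le f(t,y)$. If $x\prec_t y$, some $n$ has $x\in(P_n)_t$ and $y\in(Q_n)_t$, so $g_n(t,x)=0<1=g_n(t,y)$, and therefore $f(t,x)<f(t,y)$. By (2), $f$ is a representation. $\blacksquare$

## 11. Analytic spaces, semicontinuity and prescribed separation

A subset of a space $Z$ sitting inside a Polish space $\hat Z$ is relatively Borel if it is the intersection of $Z$ with a Borel subset of $\hat Z$. For instance, if $Z$ is analytic and not Borel, then $Z$ is relatively Borel in itself and not Borel in $\hat Z$. A real function $h$ is upper semicontinuous if all sets $\{h<a\}$ are open, equivalently all $\{h\ge a\}$ are closed; for example, the indicator of a closed set. It is lower semicontinuous if $-h$ is upper semicontinuous.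

**Theorem 2.** Let $T,X$ be analytic (Souslin) separable metrizable spaces and let $E\subseteq T\times X\times X$ be relatively Borel, each $E_t$ being a preference order on a nonempty set $B_t\subseteq X$. "Borel" below means relatively Borel.

1. $E$ has a section-wise continuous Borel representation if and only if every $E_t$ is continuous.
2. (Semicontinuous version.) $E$ has a Borel representation with every $f(t,\cdot)$ upper semicontinuous if and only if for all $t$ and $x\in B_t$ the set $\{y:x\preceq_t y\}$ is closed in $B_t$. The dual holds for lower semicontinuity and the sets $\{y:y\preceq_t x\}$.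
3. (Prescribed separation.) If every $E_t$ is continuous and $P,Q\subseteq B$ are disjoint Borel sets closed in sections, $P$ decreasing and $Q$ increasing, then $E$ has a section-wise continuous Borel representation $f:B\to[0,1]$ with $f\le\frac13$ on $P$ and $f\ge\frac23$ on $Q$.

*Proof.* **Step 1: carry Sections 2–10 over to analytic $T,X$.** We check that the two facts (F1) and (F2) remain available. Embed $T,X$ in Polish spaces $\hat T,\hat X$. Let $\Pi$ be a finite product of copies of $T$ and $X$, and $\hat\Pi$ the corresponding Polish product. Then $\Pi$ is analytic in $\hat\Pi$. Call a subset of $\Pi$ analytic if it is analytic in $\hat\Pi$. A relatively Borel subset of $\Pi$ is a Borel set intersected with the analytic set $\Pi$, hence analytic, and its complement in $\Pi$ is again relatively Borel. The closure properties in (F1) hold because they hold in the ambient spaces. (F2) holds with relatively Borel separating sets: intersect the Borel sets obtained in $\hat\Pi$ with $\Pi$. Let "coanalytic" mean that the complement in $T$ is analytic. The earlier sections used nothing else about $T$ and $X$ apart from the countable base of $X$. So Lemmas 1–7 and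 Theorem 1 hold verbatim, with $Y$ analytic in Lemma 1.

**Step 2: proof of (1).** "If" is Theorem 1 in this generality. "Only if": if $f(t,\cdot)$ is a continuous representation, then $\{y:y\preceq_t x\}=\{y:f(t,y)\le f(t,x)\}$ and $\{y:x\preceq_t y\}=\{y:f(t,y)\ge f(t,x)\}$ are closed in $B_t$.

**Step 3: the easy half of (2), and the tools for the other half.** "Only if": $\{y:x\preceq_t y\}=\{y:f(t,y)\ge f(t,x)\}$ is closed when $f(t,\cdot)$ is upper semicontinuous. For "if", assume the sets $\{y:x\preceq_t y\}$ are closed. Lemma 1, Lemma 2 for increasing sets, Lemma 3(a),(b) and Lemma 4 use at most this, so they are available. Take $(D_n)$ from Lemma 4.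

**Step 4: separate strict pairs by open lower sets.** This is the one-sided version of Lemma 5, with two sets in place of three. Let
$$Z_{ij}=\{t:((B\setminus D_j)^+)_t\cap(D_i)_t=\emptyset\},\qquad H_{ij}=\{(t,x,y):(t,x)\in D_i,\ (t,y)\in B\setminus D_j\}.$$
$Z_{ij}$ is coanalytic and $H_{ij}$ is Borel. We claim $S\subseteq\bigcup_{i,j}(Z_{ij}\times X^2)\cap H_{ij}$. Let $x\prec_t y$.

*If $x\prec_t z\prec_t y$ for some $z$*, choose $i,j$ such that at $t$ we have $x\in D_i\not\ni z$ and $z\in D_j\not\ni y$. Then $B\setminus D_j$ has its section contained in $\{w:z\preceq_t w\}$, which is closed and increasing. So the section of $(B\setminus D_j)^+$ is contained in it too, and it misses $D_i$ because $z\notin D_i$.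

*If there is no such $z$*, take $i=j$ with $x\in D_i\not\ni y$ at $t$. Elements of $D_i$ are $\prec_t y$, hence $\preceq_t x$. So $D_i$ has section $\{w:w\preceq_t x\}$, and $B\setminus D_i$ has section $\{w:x\prec_t w\}=\{w:y\preceq_t w\}$. This is closed, so it equals its hull and misses $D_i$.

In both cases $t\in Z_{ij}$ and $(t,x,y)\in H_{ij}$. By Lemma 1 there are Borel $C_{ij}\subseteq Z_{ij}$ with $S\subseteq\bigcup_{i,j}(C_{ij}\times X^2)\cap H_{ij}$. Since $C_{ij}\subseteq Z_{ij}$, Lemma 3(b) applies to $D_i|C_{ij}$ and $(B\setminus D_j)^+|C_{ij}$. It gives a Borel decreasing $O_{ij}$, open in sections, containing $D_i|C_{ij}$ and missing $(B\setminus D_j)|C_{ij}$.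

**Step 5: sum, and finish (2).** Enumerate the $O_{ij}$ as $(O_n)_{n\ge1}$ and let $f=\sum_n2^{-n}1_{B\setminus O_n}$. Each $B\setminus O_n$ is Borel, increasing and closed in sections, so each $1_{B\setminus O_n}$ is Borel, monotone and upper semicontinuous in sections. Sums with positive coefficients and uniform limits preserve these properties, so $f$ has them. If $x\prec_t y$, choose $i,j$ with $t\in C_{ij}$ and $(t,x,y)\in H_{ij}$. Then $O_{ij}$ contains $(t,x)$ and not $(t,y)$, so $f(t,x)<f(t,y)$. By (2), $f$ is a representation. For the dual, reverse the orders and replace $f$ by $-f$.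

**Step 6: proof of (3).** Let $f_0:B\to[0,1]$ be the representation given by Theorem 1 (not the function in (3)), let $g$ be the function of Lemma 7 for $(P,Q)$, and put $f=\frac13f_0+\frac23g$. It is Borel, section-wise continuous and $[0,1]$-valued. It is a representation since $f_0$ is one and $g$ is monotone. On $P$ we have $g=0$, so $f\le\frac13$. On $Q$ we have $g=1$, so $f\ge\frac23$. $\blacksquare$

## 12. Inseparable coanalytic sets and two counterexamples

The proof relied on separating analytic sets. Coanalytic sets need not be separable by Borel sets, and this can be coded into a family of orders.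

**Theorem 3 (sharpness).** Theorem 2(1) fails for coanalytic parameter spaces: there are a coanalytic $T\subseteq2^\omega$, a Polish $X$, and a relatively Borel $E$ with all $E_t$ continuous preference orders, but with no section-wise continuous relatively Borel representation. It also fails for $T$ Polish and $X$ coanalytic.

*Proof.* **Step 1: produce disjoint coanalytic $W_0,W_1\subseteq2^\omega$ not separated by any Borel set.** This is classical; here is a proof from two textbook facts. Let $V\subseteq2^\omega\times2^\omega$ be coanalytic and universal for coanalytic subsets of $2^\omega$; that is, the sets $V_s=\{x:(s,x)\in V\}$ are exactly the coanalytic subsets of $2^\omega$. Identify $s\in2^\omega$ with a pair $(s_0,s_1)$ of elements of $2^\omega$ and put $V^i=\{(s,x):(s_i,x)\in V\}$ for $i=0,1$. By the reduction property of coanalytic sets (Kechris, §35) there are disjoint coanalytic $W^i\subseteq V^i$ with $W^0\cup W^1=V^0\cup V^1$. Let $W_i=\{s:(s,s)\in W^i\}$. These are disjoint coanalytic sets.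

Suppose $C$ is Borel with $W_0\subseteq C$ and $C\cap W_1=\emptyset$. Choose $s$ with $V_{s_0}=2^\omega\setminus C$ and $V_{s_1}=C$. If $s\in C$, then $(s,s)\in V^1\setminus V^0$, so $(s,s)\in W^1$ and $s\in W_1$, a contradiction. If $s\notin C$, then $(s,s)\in V^0\setminus V^1$, so $(s,s)\in W^0$ and $s\in W_0\subseteq C$, a contradiction.

**Step 2: construct $T,X,E$.** The plan is that $t\in W_0$ forces a limit and $t\in W_1$ forces a gap, and that a continuous representation has to notice the difference. Let $T=W_0\cup W_1$, which is coanalytic. The sets $2^\omega\setminus W_1$ and $2^\omega\setminus W_0$ are analytic, so there are closed $R_0,R_1\subseteq2^\omega\times\omega^\omega$ whose projections are $2^\omega\setminus W_1$ and $2^\omega\setminus W_0$ respectively. For $t\in T$,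
$$(R_0)_t\neq\emptyset\iff t\in W_0,\qquad(R_1)_t\neq\emptyset\iff t\in W_1.$$
Let $\omega+1$ carry its order topology, and let $X$ be the topological sum
$$X=\omega\ \sqcup\ \{\star\}\ \sqcup\ \omega^\omega\ \sqcup\ \big(\omega^\omega\times(\omega+1)\big)$$
with $\omega$ discrete. $X$ is Polish. Define a Borel rank $\rho$ on $X$ with values in the linear order $0<1<2<\dots<\infty_1<\infty_2$ by
$$\rho(n)=n,\quad\rho(\star)=\infty_2,\quad\rho(y)=\infty_1\ (y\in\omega^\omega),\quad\rho(y,n)=n,\quad\rho(y,\omega)=\infty_2.$$
For $t\in T$ let
$$B_t=\omega\sqcup\{\star\}\sqcup(R_1)_t\sqcup\big((R_0)_t\times(\omega+1)\big),\qquad x\preceq_t y\iff\rho(x)\le\rho(y).$$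
Then $B$ is relatively closed in $T\times X$, and $E=\{(t,x,y):(t,x),(t,y)\in B,\ \rho(x)\le\rho(y)\}$ is relatively Borel.

**Step 3: check that each $E_t$ is continuous.** If $t\in W_1$, then $(R_0)_t=\emptyset$. The classes are $\{n\}$ for $n<\omega$, $(R_1)_t$ and $\{\star\}$, all open in $B_t$. So every union of classes is clopen.

If $t\in W_0$, then $(R_1)_t=\emptyset$ and $B_t=\omega\sqcup\{\star\}\sqcup((R_0)_t\times(\omega+1))$. The class of rank $n$ is $\{n\}\cup((R_0)_t\times\{n\})$, which is clopen. So the sets $\{\rho\le n\}$ and $\{\rho\ge n\}$, being a finite union of clopen classes and the complement of one, are clopen. The set $\{\rho\ge\infty_2\}=\{\star\}\cup((R_0)_t\times\{\omega\})$ is closed, and $\{\rho\le\infty_2\}=B_t$.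

**Step 4: derive a contradiction from a section-wise continuous Borel representation $f$.** If $t\in W_0$, pick $y\in(R_0)_t$. Since $\star\sim_t(y,\omega)$ and $n\sim_t(y,n)$, and $(y,n)\to(y,\omega)$,
$$f(t,\star)=f(t,(y,\omega))=\lim_nf(t,(y,n))=\lim_nf(t,n)=\sup_nf(t,n).$$
If $t\in W_1$, pick $y\in(R_1)_t$, which has rank $\infty_1$. Then $\sup_nf(t,n)\le f(t,y)<f(t,\star)$. The points $n$ and $\star$ lie in every $B_t$, so $t\mapsto f(t,n)$ and $t\mapsto f(t,\star)$ are relatively Borel on $T$. Hence
$$W_0=\{t\in T:\sup_nf(t,n)=f(t,\star)\}$$
is relatively Borel in $T$; that is, $W_0=C\cap T$ with $C$ Borel in $2^\omega$. This $C$ contains $W_0$ and misses $W_1$, contradicting Step 1.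

**Step 5: move the coanalytic set from $T$ to $X$.** Keep the $T,X,B,E,\rho$ above. Let $T'=2^\omega$, which is Polish, and $X'=(T\times X)\sqcup\{\bullet\}$ with $\bullet$ isolated. $X'$ is a coanalytic separable metrizable space. Put
$$B'_t=\{\bullet\}\cup(\{t\}\times B_t)\ \text{ if }t\in T,\qquad B'_t=\{\bullet\}\ \text{ otherwise.}$$
Order $\{t\}\times B_t$ by $\rho$ of the $X$-coordinate, with $\bullet$ strictly below everything else. We check that $E'$ is relatively Borel in $T'\times X'\times X'$. The condition that the $T$-coordinate of a point of $T\times X$ equals $t$ is relatively closed. Under it, membership of $(s,x)$ in $B'_t$ is the relatively Borel condition $(s,x)\in B$, and comparability of $(s,x)$ and $(s,y)$ is the relatively Borel condition $(s,x,y)\in E$. The triples with a coordinate $\bullet$ are those with first point $\bullet$ and second point any point of $B'_t$.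

Every $E'_t$ is continuous: $\{t\}\times B_t$ is a copy of $B_t$ with the order $\preceq_t$, and $\bullet$ is an isolated least element. If $f'$ were a section-wise continuous Borel representation of $E'$, then $f(t,x)=f'(t,(t,x))$ would be a section-wise continuous relatively Borel representation of $E$ on $B$, contradicting Step 4. $\blacksquare$
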